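\title{Isospectral domains for the restriction operator on the Bergman space}

\begin{abstract}
Let $\Omega$ be a relatively compact subdomain of the unit disk $\mathbb D$ and let $R$ be the operator that restricts functions of the Bergman space $A^2(\mathbb D)$ to $\Omega$. We show that the spectrum of $R^*R$ does not determine $\Omega$ up to an isometry of the hyperbolic metric, even among Jordan domains with real-analytic boundary. The examples are perturbations of a disk, described by the Laurent coefficients $a_k$ of an exterior conformal map. To leading order the eigenvalues depend only on the moduli $|a_k|$, through a triangular system, and a fixed point argument adjusts the moduli so that the spectrum stays exactly constant while the arguments of the $a_k$ run through an infinite-dimensional torus. Hyperbolic disks, by contrast, are determined by the spectrum: they are the extremals of a sharp bound for the largest eigenvalue in terms of the trace.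
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The restriction operator and its spectrum}\label{sec:problem}

Let $\mathbb D$ be the unit disk and $dA$ area measure. For a plane domain $G$, the Bergman space $A^2(G)$ is the Hilbert space of analytic functions $f$ on $G$ with $\|f\|^2=\int_G|f|^2\,dA<\infty$. We call a domain $\Omega$ \emph{regular} if $\overline\Omega\subset\mathbb D$ and $\Omega$ is the interior of $\overline\Omega$. Let $R\colon A^2(\mathbb D)\to A^2(\Omega)$ be the restriction $f\mapsto f|_\Omega$ and put $T_\Omega=R^*R$, so that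
\[
\langle T_\Omega f,h\rangle=\int_\Omega f\bar h\,dA ,\qquad f,h\in A^2(\mathbb D).
\]
The quotient $\langle T_\Omega f,f\rangle/\|f\|^2$ is the fraction of the mass of $|f|^2$ that lies on $\Omega$. Removing a point or a segment from $\Omega$ does not change $T_\Omega$, and the second condition in the definition of regularity excludes this ambiguity: \emph{two regular domains that differ by a null set coincide}. Indeed, if open sets $\Omega,\Omega'$ differ by a null set, every disk about a point of $\Omega$ meets $\Omega$ in positive area and hence meets $\Omega'$; so $\overline\Omega=\overline{\Omega'}$, and we take interiors.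

The functions $f_n=\sqrt{n/\pi}\,z^{n-1}$, $n\ge1$, form an orthonormal basis of $A^2(\mathbb D)$, and $\sum_nf_n(z)\overline{f_n(w)}=\pi^{-1}(1-z\bar w)^{-2}$. Summing the diagonal entries of $T_\Omega$ gives
\begin{equation}\label{eq:trace}
\operatorname{Tr}T_\Omega=\frac{\mu(\Omega)}\pi,\qquad d\mu=\frac{dA}{(1-|z|^2)^{2}} ,
\end{equation}
where $\mu$ is the area measure of the hyperbolic metric $|dz|/(1-|z|^2)$. The trace is finite because $\overline\Omega\subset\mathbb D$, so the positive operator $T_\Omega$ is nuclear, in particular compact, and it is injective by the identity theorem. Its spectrum consists of $0$ and of eigenvalues $\lambda_1\ge\lambda_2\ge\cdots>0$, repeated according to multiplicity. Two regular domains are \emph{isospectral} if these sequences agree.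

The isometries of the hyperbolic metric, or \emph{non-Euclidean rigid motions}, are the maps $z\mapsto\varphi(z)$ and $z\mapsto\varphi(\bar z)$ with $\varphi$ a conformal automorphism of $\mathbb D$. Two domains are \emph{congruent} if a rigid motion carries one onto the other. Congruent domains are isospectral. For if $\chi\colon G\to G'$ is conformal and onto, the change of variables formula shows that $f\mapsto(f\circ\chi)\chi'$ is a unitary map of $A^2(G')$ onto $A^2(G)$ with $\int_{\chi(E)}|f|^2\,dA=\int_E|(f\circ\chi)\chi'|^2\,dA$ for $E\subset G$; and the antiunitary map $f\mapsto\overline{f(\bar z)}$ does the same for complex conjugation. The following question about the converse is stated as open in \cite{restriction}.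

\medskip
\noindent\textbf{Question.} \emph{Must two isospectral regular domains be congruent?}
\medskip

There are reasons to expect a positive answer. The full matrix of $T_\Omega$ determines $\Omega$: its entries are, up to known factors, the moments $\int_\Omega z^m\bar z^n\,dA$; by the Stone--Weierstrass theorem these determine $\Omega$ up to a null set, hence exactly. The spectrum retains infinitely many geometric invariants: the hyperbolic area \eqref{eq:trace}, then $\operatorname{Tr}T_\Omega^2=\sum_{m,n}|\int_\Omega f_m\overline{f_n}\,dA|^2=\pi^{-2}\iint_{\Omega\times\Omega}|1-z\bar w|^{-4}\,dA\,dA$, and so on. For the disk $\{|z|<r\}$ the matrix is diagonal and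
\begin{equation}\label{eq:disk}
\lambda_n=r^{2n},\qquad n\ge1 ;
\end{equation}
every hyperbolic disk (ball of the hyperbolic metric) is the image of such a disk under an automorphism, and we shall see that hyperbolic disks are determined by their spectrum. Against this stands a count of parameters: a perturbation of a circle has one \emph{complex} coefficient for each frequency, while the spectrum offers one \emph{real} number for each $n$. Such a count proves nothing, since both lists are countably infinite. It nevertheless predicts the right answer, which is \emph{no}, even among Jordan domains with real-analytic boundary.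

\subsection{The domains}\label{sec:domains}

A careless perturbation of a disk changes $\lambda_n$ by a factor that is exponential in $n$; by \eqref{eq:disk} a change of radius already does so. We therefore describe $\Omega$ through the ring domain $\mathbb D\setminus\overline\Omega$, which will be conformally equivalent to one fixed annulus $1<|u|<1/\rho$. This will force $\lambda_n/\rho^{2n}\to1$.

Throughout the paper $q,\rho\in(0,1)$ are fixed, $C$ denotes constants that depend only on $q$ and $\rho$ and may change from line to line, and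
\[
\omega_k=q^kk^{-3}\quad(k\ge1),\qquad 0<\varepsilon\le\tfrac1{64}.
\]
A complex sequence $a=(a_k)_{k\ge2}$ is \emph{admissible} if $|a_k|\le2\varepsilon\omega_k$ for all $k$. To it we attach
\[
g(u)=u+\sum_{k\ge2}a_ku^{1-k},\qquad|u|>q .
\]
By Lemma~\ref{lem:geometry} below, $g$ is univalent, and for $r\ge1$ the set $G_r=\mathbb C\setminus g(\{|u|\ge r\})$ is the interior of the analytic Jordan curve $g(\{|u|=r\})$ and contains $0$. Put $W=G_1$ and $U=G_{1/\rho}$, let $p\colon\mathbb D\to U$ be the Riemann map with $p(0)=0$, $p'(0)>0$, and define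
\[
\Omega(a)=p^{-1}(W) ;
\]
see Figure~\ref{fig:models}. This is a regular Jordan domain with analytic boundary. For $a=0$ we have $p(z)=z/\rho$ and $\Omega(0)=\{|z|<\rho\}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\filldraw[fill=gray!25] (0,0) circle (1.5);
\filldraw[fill=white] plot[domain=0:360,samples=72] ({\x}:{0.95+0.08*cos(2*\x)+0.06*cos(3*\x)}) -- cycle;
\filldraw[fill=gray!25] plot[domain=0:360,samples=72] ({4.8+1.633*cos(\x)+0.053*cos(2*\x)},{1.367*sin(\x)-0.053*sin(2*\x)}) -- cycle;
\filldraw[fill=white] plot[domain=0:360,samples=72] ({4.8+1.2*cos(\x)+0.12*cos(2*\x)},{0.8*sin(\x)-0.12*sin(2*\x)}) -- cycle;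
\filldraw[fill=gray!25] (9.6,0) circle (1.5);
\filldraw[fill=white] (9.6,0) circle (1);
\draw[->] (1.7,0) -- (2.95,0) node[midway,above] {$p$};
\draw[->] (7.9,0) -- (6.7,0) node[midway,above] {$g$};
\node at (0,0) {$\Omega$};
\node at (4.8,0) {$W$};
\node at (0,-1.9) {$\Omega\subset\mathbb D$};
\node at (4.8,-1.9) {$W\subset U$};
\node at (9.6,-1.9) {$1<|u|<1/\rho$};
\end{tikzpicture}
\caption{The construction of $\Omega$ (schematic, deformation exaggerated). The exterior map $g$ sends the circles $|u|=1$ and $|u|=1/\rho$ to the boundaries of $W$ and $U$; the Riemann map $p$ carries the pair $\Omega\subset\mathbb D$ to the pair $W\subset U$. The three shaded ring domains are conformally equivalent.}\label{fig:models}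
\end{figure}

We separate moduli from phases. Let $X=\prod_{k\ge2}[\frac12,\frac32]$ and $\mathbb T^\infty=(\mathbb R/2\pi\mathbb Z)^{\{2,3,\dots\}}$, both with the product topology. For $x\in X$ and $\theta\in\mathbb T^\infty$ the sequence
\begin{equation}\label{eq:ak}
a_k=\varepsilon\,\omega_k\sqrt{x_k}\,e^{i\theta_k},\qquad k\ge2,
\end{equation}
is admissible, and we write $\Omega(x,\theta)$ for the corresponding domain $\Omega(a)$.

\subsection{Results}

Congruences $\equiv$ are modulo $2\pi$.

\begin{theorem}\label{thm:A}
For all sufficiently small $\varepsilon>0$ and every $\theta\in\mathbb T^\infty$ there is $x\in X$ such that the eigenvalues of $T_{\Omega(x,\theta)}$ are exactly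
\begin{equation}\label{eq:spectrum}
\lambda_n=\rho^{2n}\Big(1-n\sum_{k>n}(k-n)(1-\rho^{2k})\,\varepsilon^2\omega_k^2\Big),\qquad n\ge1,
\end{equation}
all simple and independent of $\theta$. If $\Omega(x,\theta)$ and $\Omega(\tilde x,\tilde\theta)$ are congruent, then $x=\tilde x$ and, for some real $\alpha$ and one fixed sign, $\tilde\theta_k\equiv\pm\theta_k+k\alpha$ for all $k\ge2$. Consequently, with $\theta^{(t)}=(t,0,0,\dots)$ and a corresponding $x^{(t)}$, the domains $\Omega(x^{(t)},\theta^{(t)})$, $t\in[0,\pi]$, are isospectral and pairwise noncongruent.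
\end{theorem}

Theorem~\ref{thm:A} alone answers the Question. The next two theorems are complements: the first shows that the spectrum \eqref{eq:spectrum} plays no special role and that the isospectral families are continuous, the second treats disks.

\begin{theorem}\label{thm:B}
For all sufficiently small $\varepsilon>0$ the following holds. For every $(x^0,\theta^0)$ with $x^0_k\in[\frac34,\frac54]$ for all $k$, and every $\theta\in\mathbb T^\infty$, there is exactly one $x=x(\theta)\in X$ such that $\Omega(x,\theta)$ is isospectral to $\Omega(x^0,\theta^0)$. The point $x(\theta)$ and the parametrized boundary curve $\beta\mapsto p^{-1}(g(e^{i\beta}))$ of $\Omega(x(\theta),\theta)$, in the uniform topology, depend continuously on $\theta$. Moreover, $\Omega(x,\theta)$ and $\Omega(\tilde x,\tilde\theta)$ are congruent if and only if $x=\tilde x$ and $\tilde\theta_k\equiv\pm\theta_k+k\alpha$ for all $k$, for some $\alpha$ and one sign. In particular, no $\Omega(x^0,\theta^0)$ as above is determined by its spectrum up to congruence.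
\end{theorem}

\begin{theorem}\label{thm:C}
For every regular domain $\Omega$,
\[
\lambda_1\le\frac{\operatorname{Tr}T_\Omega}{1+\operatorname{Tr}T_\Omega},
\]
with equality if and only if $\Omega$ is a hyperbolic disk. Hence a regular domain that is isospectral to a hyperbolic disk is congruent to it.
\end{theorem}

Section~\ref{sec:examples} shows the mechanism behind Theorems~\ref{thm:A} and~\ref{thm:B} in two examples. Sections~\ref{sec:pencil} and~\ref{sec:eigen} compute the spectrum of $\Omega(a)$ to the necessary precision, Section~\ref{sec:congruence} decides congruence, and Sections~\ref{sec:A} and~\ref{sec:B} prove the two theorems. The proof of Theorem~\ref{thm:C} in Section~\ref{sec:C} uses only Section~\ref{sec:problem}.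

\section{The area formula and two examples}\label{sec:examples}

In this section and the next two, $a$ is any admissible sequence.

\begin{lemma}\label{lem:geometry}
\textup{(i)} For $|u|,|v|>q$, $u\ne v$, $s=1/u$, $t=1/v$,
\begin{equation}\label{eq:B}
\frac{g(u)-g(v)}{u-v}=1-B(s,t),\qquad B(s,t)=\sum_{n,k\ge1}a_{n+k}s^nt^k ,
\end{equation}
and $|B(s,t)|\le2\varepsilon<1$ for $|s|,|t|\le1/q$. Hence $g$ is injective on $|u|>q$ and $g'\ne0$.

\textup{(ii)} For $r\ge1$ the curve $\Gamma_r\colon\beta\mapsto g(re^{i\beta})$ is an analytic Jordan curve with interior $G_r\ni0$ and exterior $g(\{|u|>r\})$, and it winds once in the positive sense around each point of $G_r$.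

\textup{(iii)} $\overline W\subset U$ and $U\setminus\overline W=g(\{1<|u|<1/\rho\})$. The set $\Omega(a)$ is a regular domain bounded by the analytic Jordan curve $p^{-1}(\Gamma_1)$.
\end{lemma}

\begin{proof}
(i) For $j\ge1$,
\[
\frac{s^j-t^j}{1/s-1/t}=st\,\frac{s^j-t^j}{t-s}=-\sum_{n+k=j+1,\ n,k\ge1}s^nt^k ;
\]
multiply by $a_{j+1}$ and sum over $j$. For $|s|,|t|\le1/q$ we have $|B|\le2\varepsilon\sum_{n,k\ge1}(n+k)^{-3}$, and
\begin{equation}\label{eq:sum}
\sum_{n,k\ge1}(n+k)^{-3}=\sum_{j\ge2}(j-1)j^{-3}<\sum_{j\ge2}j^{-2}<1 .
\end{equation}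
So the quotient in \eqref{eq:B} does not vanish, and $g'(u)=1-B(s,s)\ne0$.

(ii) With $g(\infty)=\infty$, the map $g$ is univalent on $\{|u|>q\}\cup\{\infty\}$. The set $E=g(\{|u|>r\}\cup\{\infty\})$ is open, connected and disjoint from $\Gamma_r$, and $E\cup\Gamma_r$ is compact in the Riemann sphere $\widehat{\mathbb C}$. So $E$ is open and closed in $\widehat{\mathbb C}\setminus\Gamma_r$; it is the component containing $\infty$. By the Jordan curve theorem the other component is $G_r$, and both have boundary $\Gamma_r$. On $|u|=r$ we have $|g(u)-u|\le2\varepsilon\sum_{k\ge2}\omega_k<1\le|u|$, so $\Gamma_r$ has winding number $1$ about $0$. Thus $0\in G_r$, and the winding number is $1$ on all of $G_r$.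

(iii) By (ii), $\overline W=\mathbb C\setminus g(\{|u|>1\})$, which gives the first two claims by injectivity. The interior of $\overline W$ is $W$, since each point of $\Gamma_1$ is a limit of exterior points. The conformal map $p^{-1}\colon U\to\mathbb D$ carries $W$, the compact set $\overline W$, its interior and $\Gamma_1$ to the corresponding sets for $\Omega(a)$.
\end{proof}

By the change of variables in Section~\ref{sec:problem}, applied to $p$, the operator $T_{\Omega(a)}$ is unitarily equivalent to $R^*R$, where from now on $R$ is the restriction $A^2(U)\to A^2(W)$. The gain is that the norms of $A^2(U)$ and $A^2(W)$ are given by one and the same formula.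

\begin{lemma}[area formula]\label{lem:area}
Let $r\ge1$, let $F,H$ be analytic in a neighborhood of $\overline{G_r}$, and let $F(g(u))=\sum_{j\in\mathbb Z}c_ju^j$ and $H(g(u))=\sum_{j\in\mathbb Z}d_ju^j$ near $|u|=r$. Then
\[
\int_{G_r}F'\,\overline{H'}\,dA=\pi\sum_{j\in\mathbb Z}j\,c_j\overline{d_j}\,r^{2j}.
\]
\end{lemma}

\begin{proof}
Since $d(\overline H\,dF)=F'\overline{H'}\,d\bar w\wedge dw=2iF'\overline{H'}\,dA$, Green's formula turns the left side into $\frac1{2i}\oint_{\Gamma_r}\overline H\,dF$. On $u=re^{i\beta}$ we have $dF=i\sum_jjc_jr^je^{ij\beta}\,d\beta$, and the orthogonality of the exponentials gives $\frac1{2i}\cdot i\cdot2\pi\sum_jjc_j\overline{d_j}r^{2j}$.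
\end{proof}

The formula suggests working with polynomials $F_n$ for which $F_n(g(u))$ is $u^n$ plus negative powers of $u$; for $a=0$ these are the monomials.

\begin{example}[one mode: confocal ellipses]\label{ex:ellipse}
Let $g(u)=u+a_2/u$. The recursion $F_0=2$, $F_1=w$, $F_{n+1}=wF_n-a_2F_{n-1}$ defines monic polynomials of degree $n\ge1$ with $F_n(g(u))=u^n+a_2^nu^{-n}$, because
\[
(u+a_2u^{-1})(u^n+a_2^nu^{-n})=(u^{n+1}+a_2^{n+1}u^{-n-1})+a_2(u^{n-1}+a_2^{n-1}u^{-n+1}).
\]
By Lemma~\ref{lem:area} the $F_n'$ are orthogonal on every $G_r$, with $\int_{G_r}|F_n'|^2\,dA=\pi n(r^{2n}-|a_2|^{2n}r^{-2n})$. They span the polynomials, which are dense in $A^2(U)$ (Proposition~\ref{prop:pencil}). So the $F_n'$ are a complete system of eigenfunctions of $R^*R$, and the eigenvalues are the quotients of the values at $r=1$ and $r=1/\rho$: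
\[
\rho^{2n}\,\frac{1-|a_2|^{2n}}{1-|a_2|^{2n}\rho^{4n}},\qquad n\ge1 .
\]
The factor $\rho^{2n}$ is untouched, the correction is at most quadratic in $a_2$, and it involves only $|a_2|$. This is not yet a counterexample: rotating the picture by $\alpha$ multiplies $a_k$ by $e^{ik\alpha}$ (Proposition~\ref{prop:congruence}), so the argument of $a_2$ has no geometric meaning here.
\end{example}

\begin{example}[two modes]\label{ex:two}
Let $g(u)=u+a_2u^{-1}+a_3u^{-2}$. Now one phase is geometric: $a_2^3\,\overline{a_3}^{\,2}$ is unchanged by rotations and conjugated by reflections, so by Proposition~\ref{prop:congruence} its real part is a congruence invariant. Take $F_1=w$ and $F_2=w^2-2a_2$: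
\[
F_1(g(u))=u+a_2u^{-1}+a_3u^{-2},\qquad F_2(g(u))=u^2+2a_3u^{-1}+a_2^2u^{-2}+2a_2a_3u^{-3}+a_3^2u^{-4}.
\]
Lemma~\ref{lem:area} gives
\begin{align*}
\pi^{-1}\textstyle\int_{G_r}|F_1'|^2\,dA&=r^2-|a_2|^2r^{-2}-2|a_3|^2r^{-4},\\
\pi^{-1}\textstyle\int_{G_r}|F_2'|^2\,dA&=2r^4-4|a_3|^2r^{-2}+O(\varepsilon^4),\\
\pi^{-1}\textstyle\int_{G_r}F_2'\,\overline{F_1'}\,dA&=-2a_3\overline{a_2}\,r^{-2}-2a_2^2\,\overline{a_3}\,r^{-4}.
\end{align*}
The phases appear in the third line, which is an off-diagonal entry of size $\varepsilon^2$. The unperturbed eigenvalues are distinct, so such entries move an eigenvalue only by their square, $O(\varepsilon^4)$; Proposition~\ref{prop:eigen} proves this. Up to that error $\lambda_1,\lambda_2$ are the quotients of the diagonal entries at $r=1$ and $r=1/\rho$. With $\lambda_n=\rho^{2n}(1-\delta_n)$,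
\[
\delta_1=(1-\rho^4)|a_2|^2+2(1-\rho^6)|a_3|^2+O(\varepsilon^4),\qquad\delta_2=2(1-\rho^6)|a_3|^2+O(\varepsilon^4).
\]
To leading order, $(\lambda_1,\lambda_2)$ and $(|a_2|^2,|a_3|^2)$ determine each other by a triangular linear system, and the phase is invisible.
\end{example}

One would now like to vary the phase and cancel its effect by a small change of the moduli. Two modes do not suffice for this plan: there are two moduli to adjust, while the higher order terms may move infinitely many eigenvalues. So we switch on all modes, as in \eqref{eq:ak}, and have one modulus $|a_{n+1}|$ for each eigenvalue $\lambda_n$. The leading term becomes $\delta_n\approx n\sum_{m\ge1}m(1-\rho^{2(n+m)})|a_{n+m}|^2$, again triangular. The price is precision: to correct $\lambda_n$ by means of a coefficient of size $\varepsilon\omega_{n+1}$, we must know $\delta_n/n$ with an error that is small compared with $\varepsilon^2\omega_{n+1}^2$, uniformly in $n$.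

\section{The Grunsky matrix and a matrix pencil}\label{sec:pencil}

The negative powers of $u$ in $F_n(g(u))$ are governed by the \emph{Grunsky coefficients} $b_{nk}=b_{kn}$ of $g$, defined by
\begin{equation}\label{eq:grunsky}
\sum_{n,k\ge1}b_{nk}s^nt^k=-\log\big(1-B(s,t)\big)=\sum_{l\ge1}\frac{B(s,t)^l}l .
\end{equation}
Since $B^l$ is divisible by $s^lt^l$, each $b_{nk}$ is a polynomial in finitely many $a_j$, and its linear part is $a_{n+k}$. We need the nonlinear part to be small compared with $\varepsilon\omega_{n+k}$. This is the first of two demands on the weights: they must be stable under the convolution in \eqref{eq:conv}. For the weights $q^k$ that sum would be $(n-1)(k-1)q^{n+k}$; the factor $k^{-3}$ repairs this.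

\begin{lemma}\label{lem:grunsky}
For $n,k\ge1$,
\begin{equation}\label{eq:conv}
\sum\omega_{n_1+k_1}\,\omega_{n_2+k_2}\le16\,\omega_{n+k},
\end{equation}
where the sum is over $n_1+n_2=n$, $k_1+k_2=k$ with all indices at least $1$. Moreover,
\begin{equation}\label{eq:b}
|b_{nk}-a_{n+k}|\le128\,\varepsilon^2\omega_{n+k},\qquad|b_{nk}|\le4\varepsilon\,\omega_{n+k}.
\end{equation}
\end{lemma}

\begin{proof}
Put $j_i=n_i+k_i$. The powers of $q$ multiply to $q^{n+k}$. One of $j_1,j_2$ is at least $(n+k)/2$, so $(j_1j_2)^{-3}\le8(n+k)^{-3}(j_1^{-3}+j_2^{-3})$, and by \eqref{eq:sum} the sums of $j_1^{-3}$ and of $j_2^{-3}$ are each less than $1$. This proves \eqref{eq:conv}. Writing $B^{l+1}=B\cdot B^l$, we get by induction that the coefficient of $s^nt^k$ in $B^l$ is at most $2\varepsilon(32\varepsilon)^{l-1}\omega_{n+k}$ in modulus. As $32\varepsilon\le\frac12$, the terms with $l\ge2$ in \eqref{eq:grunsky} contribute at most $2\varepsilon\cdot32\varepsilon\cdot2\,\omega_{n+k}$. The second bound follows from $128\varepsilon^2\le2\varepsilon$.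
\end{proof}

Let $\ell^2=\ell^2(\{1,2,\dots\})$ with standard basis $e_n$, and let $K$ be the operator with matrix $K_{kn}=\sqrt{kn}\,b_{nk}$. Since $\omega_{n+k}\le\omega_nq^k$, \eqref{eq:b} gives $\|Ke_n\|^2\le16\varepsilon^2n\omega_n^2\sum_kkq^{2k}$. The sum $\sum_n\|Ke_n\|^2$ is the square of the Hilbert--Schmidt norm, which dominates the operator norm. Hence
\begin{equation}\label{eq:K}
\|Ke_n\|^2\le C\varepsilon^2n\,\omega_n^2,\qquad\kappa:=\|K\|\le C\varepsilon .
\end{equation}
Put $\gamma=(1-\rho^2)/2$. \emph{From now on $\varepsilon$ is so small that $\kappa^2\le\gamma/2$ for all admissible $a$}; in particular $\kappa^2<\frac14$.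

The \emph{Faber polynomials} $F_n$ of $g$ are defined, for fixed $w$ and small $s=1/u$, by
\[
-\log\frac{g(u)-w}u=\sum_{l\ge1}\frac1l\Big(ws-\sum_{k\ge2}a_ks^k\Big)^l=\sum_{n\ge1}\frac{F_n(w)}n\,s^n .
\]
The middle expression shows that $F_n$ is a monic polynomial of degree $n$. For $w=g(v)$, \eqref{eq:B} gives $(g(u)-g(v))/u=(1-vs)(1-B(s,1/v))$. All logarithms vanish at $s=0$, so we may compare the coefficients of $s^n$:
\begin{equation}\label{eq:faber}
F_n(g(v))=v^n+n\sum_{k\ge1}b_{nk}v^{-k},\qquad|v|>q ;
\end{equation}
the series converges by \eqref{eq:b}. In the basis $F_n'$ the two norms become explicit quadratic forms. Let $D=\operatorname{diag}(\rho^n)_{n\ge1}$ and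
\[
M=D(I-K^*K)D,\qquad N=I-DK^*D^2KD .
\]
Since $\|D\|<1$,
\begin{equation}\label{eq:MN}
(1-\kappa^2)D^2\le M\le D^2,\qquad(1-\kappa^2)I\le N\le I .
\end{equation}

\begin{proposition}\label{prop:pencil}
The polynomials are dense in $A^2(U)$, and $T_{\Omega(a)}$ is unitarily equivalent to $N^{-1/2}MN^{-1/2}$ on $\ell^2$.
\end{proposition}

\begin{proof}
For a finitely supported sequence $\xi$ put $c_n=\rho^n\xi_n/\sqrt n$, $F=\sum_nc_nF_n$ and $V\xi=\pi^{-1/2}F'$. By \eqref{eq:faber}, $F(g(u))=\sum_{n\ge1}c_nu^n+\sum_{k\ge1}c_{-k}u^{-k}$ with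
\[
\sqrt k\,c_{-k}=\sqrt k\sum_nn\,b_{nk}c_n=\sum_n\sqrt{kn}\,b_{nk}\rho^n\xi_n=(KD\xi)_k .
\]
Lemma~\ref{lem:area} with $r=1/\rho$ and with $r=1$ gives
\begin{align*}
\|V\xi\|^2_{A^2(U)}&=\|\xi\|^2-\|DKD\xi\|^2=\langle N\xi,\xi\rangle,\\
\|RV\xi\|^2_{A^2(W)}&=\|D\xi\|^2-\|KD\xi\|^2=\langle M\xi,\xi\rangle .
\end{align*}
By \eqref{eq:MN}, $V$ extends to a bounded operator $\ell^2\to A^2(U)$ with $V^*V=N$ and $V^*R^*RV=M$, and $VN^{-1/2}$ is an isometry. If $V$ is onto, then $VN^{-1/2}$ is unitary and conjugates $R^*R$ to $N^{-1/2}MN^{-1/2}$, and the polynomials $V\xi$ with $\xi$ finitely supported are dense.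

To see that $V$ is onto we construct an injective left inverse. For $f\in A^2(U)$ let $F$ be the primitive of $\pi^{1/2}f$ on the simply connected domain $U$ with $F(0)=0$. The map $g$ sends $q<|u|<1/\rho$ into $U$, so $F(g(u))=\sum_jc_ju^j$ on this annulus. Put $(Lf)_n=\sqrt n\,\rho^{-n}c_n$ for $n\ge1$. By Lemma~\ref{lem:area}, for $1\le r<1/\rho$,
\begin{equation}\label{eq:onto}
\int_{G_r}|f|^2\,dA=\sum_{n\ge1}n|c_n|^2r^{2n}-\sum_{k\ge1}k|c_{-k}|^2r^{-2k}.
\end{equation}
The last sum is at most $\sum_kk|c_{-k}|^2$, which is finite because the Laurent series converges on circles of radius less than $1$. Letting $r\uparrow1/\rho$ we find $Lf\in\ell^2$. If $Lf=0$, the right side of \eqref{eq:onto} is at most $0$, so $f=0$ on $W$ and hence on $U$; thus $L$ is injective. Convergence in $A^2(U)$ implies locally uniform convergence, by the sub-mean value inequality for $|f|^2$; this passes to the primitives and to their Laurent coefficients, so each coordinate of $L$ is a continuous functional. The identity $LV\xi=\xi$ holds for finitely supported $\xi$, hence for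 all $\xi\in\ell^2$. Now $L(f-VLf)=0$, so $f=VLf$.
\end{proof}

The substitution $\xi=N^{-1/2}\eta$ shows that $\lambda$ is an eigenvalue of $T_{\Omega(a)}$ exactly when the pencil equation $(M-\lambda N)\xi=0$ has a solution $\xi\ne0$.

\section{Eigenvalues with relative precision}\label{sec:eigen}

The operator $N^{-1/2}MN^{-1/2}$ differs from $D^2$ by $O(\varepsilon^2)$ in norm, but this says nothing about $\lambda_n$ once $\rho^{2n}<\varepsilon^2$. What helps is that the perturbations in $M$ and $N$ carry a factor $D$ on both sides. In the unknown $\eta=D\xi$ the pencil equation involves only the quotients $\rho^{2m}/(\rho^{2m}-\lambda_n)$, and these are bounded uniformly in $m\ne n$, because the numbers $\rho^{2n}$ have a \emph{relative} gap of size $1-\rho^2=2\gamma$.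

Recall the min--max principle: the eigenvalues of a compact positive injective operator $A$ on $\ell^2$, in decreasing order, are $\lambda_n(A)=\max_{\dim\mathcal L=n}\min_{0\ne\eta\in\mathcal L}\langle A\eta,\eta\rangle/\|\eta\|^2$. In particular $|\lambda_n(A)-\lambda_n(A')|\le\|A-A'\|$.

\begin{proposition}\label{prop:eigen}
Write the eigenvalues of $T_{\Omega(a)}$ as $\lambda_n=\rho^{2n}(1-\delta_n)$. Then all $\lambda_n$ are simple, $|\delta_n|\le2\kappa^2$, and
\begin{equation}\label{eq:delta}
\Big|\delta_n-\sum_{m\ge1}\big(1-\rho^{2(n+m)}\big)|K_{mn}|^2\Big|\le(2+2\gamma^{-1})\,\kappa^2\|Ke_n\|^2 .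
\end{equation}
If $(M-\lambda_nN)\xi=0$ and $\xi\ne0$, then $\xi_n\ne0$, and after multiplying $\xi$ by a constant,
\begin{equation}\label{eq:zeta}
D\xi=e_n+\zeta,\qquad\zeta\perp e_n,\qquad\|\zeta\|\le2\gamma^{-1}\kappa\|Ke_n\| .
\end{equation}
\end{proposition}

\begin{proof}
\emph{Location.} After the substitution $\xi=N^{-1/2}\eta$, the min--max principle applies to the quotient $\langle M\xi,\xi\rangle/\langle N\xi,\xi\rangle$. By \eqref{eq:MN} this quotient lies between $1-\kappa^2$ and $(1-\kappa^2)^{-1}$ times $\langle D^2\xi,\xi\rangle/\|\xi\|^2$. So $(1-\kappa^2)\rho^{2n}\le\lambda_n\le(1-\kappa^2)^{-1}\rho^{2n}$, and $|\delta_n|\le2\kappa^2$ since $\kappa^2<\frac12$. Also $\lambda_{n+1}/\lambda_n\le\rho^2(1-\kappa^2)^{-2}<1$, because $(1-\kappa^2)^2\ge1-2\kappa^2\ge1-\gamma=\frac{1+\rho^2}2>\rho^2$. Hence the eigenvalues are simple.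

\emph{Gaps.} Fix $n$ and write $\lambda=\lambda_n$. Using $2\kappa^2\le\gamma$, we have
\begin{align*}
\lambda-\rho^{2m}&\ge\rho^{2n}(1-2\kappa^2-\rho^2)\ge\gamma\rho^{2n}\ge\gamma\rho^{2m}&&(m>n),\\
\rho^{2m}-\lambda&\ge\rho^{2m}\big(1-\rho^2(1+2\kappa^2)\big)\ge\gamma\rho^{2m}&&(m<n).
\end{align*}
So $z_m=\rho^{2m}/(\rho^{2m}-\lambda)$ satisfies $|z_m|\le\gamma^{-1}$ for $m\ne n$. Put $z_n=0$ and $Z=\operatorname{diag}(z_m)$.

\emph{The eigenvector.} We have $M-\lambda N=D^2-\lambda I-DSD$ with $S=K^*(I-\lambda D^2)K$. Since $0<\lambda\le\rho^2+2\kappa^2<1$, we have $0\le I-\lambda D^2\le I$; thus $S$ is self-adjoint, $\|S\|\le\kappa^2$ and $\|Se_n\|\le\kappa\|Ke_n\|$. Let $\eta=D\xi\neq0$. The $m$-th coordinate of the pencil equation is $(\rho^{2m}-\lambda)\xi_m=\rho^m(S\eta)_m$. Multiplying it by $\rho^m$ we obtain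
\[
\eta_m=z_m(S\eta)_m\quad(m\ne n),\qquad\delta_n\eta_n=(S\eta)_n .
\]
The first group of equations says $(I-ZS)\eta=\eta_ne_n$, and $\|ZS\|\le\kappa^2/\gamma\le\frac12$. So $I-ZS$ is invertible with $\|(I-ZS)^{-1}\|\le2$, and $\eta_n\ne0$. Normalize $\eta_n=1$. Then $\zeta=\eta-e_n=(I-ZS)^{-1}ZSe_n$ satisfies \eqref{eq:zeta}.

\emph{The eigenvalue.} The remaining equation gives $\delta_n=\langle Se_n,e_n\rangle+\langle\zeta,Se_n\rangle$, and the last term is at most $2\gamma^{-1}\kappa^2\|Ke_n\|^2$ in modulus. In $\langle Se_n,e_n\rangle=\langle(I-\lambda D^2)Ke_n,Ke_n\rangle$ we replace $\lambda$ by $\rho^{2n}$. This costs at most $|\lambda-\rho^{2n}|\,\|Ke_n\|^2\le2\kappa^2\|Ke_n\|^2$ and produces the sum in \eqref{eq:delta}.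
\end{proof}

The point of \eqref{eq:delta} is that the error carries the factor $\|Ke_n\|^2$, which decays in $n$ like the bound for the main term. Put $s_n=\delta_n/n$ and $y_k=(1-\rho^{2k})|a_k|^2$.

\begin{corollary}\label{cor:s}
For $n\ge1$,
\begin{equation}\label{eq:s}
s_n=\sum_{j>n}(j-n)\,y_j+r_n,\qquad|r_n|\le C\varepsilon^3\omega_n^2 .
\end{equation}
In particular $|s_n|\le C\varepsilon^2\omega_n^2$.
\end{corollary}

\begin{proof}
Divide \eqref{eq:delta} by $n$ and use $|K_{mn}|^2=mn|b_{mn}|^2$. The error is at most $C\varepsilon^4\omega_n^2$ by \eqref{eq:K}. By \eqref{eq:b},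
\[
\big||b_{mn}|^2-|a_{n+m}|^2\big|\le128\varepsilon^2\cdot6\varepsilon\,\omega_{n+m}^2\le768\,\varepsilon^3\omega_n^2q^{2m},
\]
so replacing $|b_{mn}|^2$ by $|a_{n+m}|^2$ costs at most $768\,\varepsilon^3\omega_n^2\sum_mmq^{2m}$ and leaves $\sum_mm\,y_{n+m}$. This sum is at most $4\varepsilon^2\omega_n^2\sum_mmq^{2m}$.
\end{proof}

The triangular system in \eqref{eq:s} is a twofold summation, so it is inverted by second differences. For a sequence $(\sigma_n)_{n\ge1}$ write $\sigma''_k=\sigma_{k-1}-2\sigma_k+\sigma_{k+1}$, $k\ge2$.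

\begin{lemma}\label{lem:diff}
\textup{(i)} If $\sum_{j\ge2}j|y_j|<\infty$ and $\sigma_n=\sum_{j>n}(j-n)y_j$, then $\sigma_n\to0$ and $\sigma''_k=y_k$ for $k\ge2$.

\textup{(ii)} Two sequences that tend to $0$ and have the same second differences at all $k\ge2$ are equal.
\end{lemma}

\begin{proof}
(i) We have $|\sigma_n|\le\sum_{j>n}j|y_j|$, and the second difference of $n\mapsto\max(j-n,0)$ at $k$ is $1$ for $k=j$ and $0$ otherwise. (ii) The difference is an affine function of $n\ge1$ that tends to $0$.
\end{proof}

We now specialize to the sequences \eqref{eq:ak}, for which $y_k=(1-\rho^{2k})\varepsilon^2\omega_k^2x_k$, and define normalized spectral data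
\[
\Psi_k(x,\theta)=\frac{s''_k}{(1-\rho^{2k})\,\varepsilon^2\omega_k^2},\qquad k\ge2 .
\]
Here the second demand on the weights enters: $s''_k$ contains $r_{k-1}$, which is controlled by $\omega_{k-1}^2$, so we need $\omega_{k-1}\le C\omega_k$. This excludes faster than geometric decay.

\begin{proposition}\label{prop:Psi}
\textup{(i)} There is a constant $C_1=C_1(q,\rho)$ such that $\Psi_k(x,\theta)=x_k+E_k(x,\theta)$ with $|E_k|\le C_1\varepsilon$ for all $k\ge2$.

\textup{(ii)} $\Omega(x,\theta)$ and $\Omega(\tilde x,\tilde\theta)$ are isospectral if and only if $\Psi_k(x,\theta)=\Psi_k(\tilde x,\tilde\theta)$ for all $k\ge2$.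

\textup{(iii)} Each $\lambda_n$, $\Psi_k$, $E_k$ is continuous on $X\times\mathbb T^\infty$.
\end{proposition}

\begin{proof}
(i) By \eqref{eq:s} and Lemma~\ref{lem:diff}(i), $s''_k=y_k+r''_k$, so
\begin{equation}\label{eq:E}
E_k=\frac{r''_k}{(1-\rho^{2k})\,\varepsilon^2\omega_k^2}.
\end{equation}
The bound follows from $\omega_{k+1}\le\omega_k\le\omega_{k-1}\le8q^{-1}\omega_k$ and $1-\rho^{2k}\ge1-\rho^2$.

(ii) The sequences $(\lambda_n)$ and $(s_n)$ determine each other through $\lambda_n=\rho^{2n}(1-ns_n)$. Since $s_n\to0$, the sequences $(s_n)$ and $(s''_k)$ determine each other by Lemma~\ref{lem:diff}(ii).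

(iii) Each entry of $K$ is a polynomial in finitely many $a_j$, hence continuous in the product topology, and by \eqref{eq:b} the entries have the fixed square summable majorant $4\varepsilon\sqrt{kn}\,\omega_{n+k}$. By dominated convergence $K$ is continuous in the Hilbert--Schmidt norm. So $M$ and $N$ are continuous in the operator norm, and so is $N^{-1/2}$, which is given by the binomial series in $N-I$, $\|N-I\|\le\frac14$. The min--max principle gives the continuity of $\lambda_n$, and $\Psi_k$, $E_k$ are expressed by three eigenvalues and $x_k$.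
\end{proof}

\section{Congruence}\label{sec:congruence}

A congruence between $\Omega(a)$ and $\Omega(\tilde a)$ induces an automorphism of the annulus $\mathcal A=\{1<|u|<1/\rho\}$. We recall that these are the maps $u\mapsto e^{i\alpha}u$ and $u\mapsto e^{i\alpha}/(\rho u)$ with $\alpha$ real. This rigidity lets us read off the coefficients.

\begin{proposition}\label{prop:congruence}
Let $a,\tilde a$ be admissible. Then $\Omega(a)$ and $\Omega(\tilde a)$ are congruent if and only if there is a real $\alpha$ such that $\tilde a_k=e^{ik\alpha}a_k$ for all $k\ge2$ or $\tilde a_k=e^{ik\alpha}\overline{a_k}$ for all $k\ge2$. In particular, $\Omega(x,\theta)$ and $\Omega(\tilde x,\tilde\theta)$ are congruent if and only if $\tilde x=x$ and $\tilde\theta_k\equiv\pm\theta_k+k\alpha$ for all $k\ge2$, for some $\alpha$ and one sign.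
\end{proposition}

\begin{proof}
Tildes mark the objects built from $\tilde a$.

\emph{Sufficiency.} If $\tilde a_k=e^{ik\alpha}a_k$, then $\tilde g(u)=e^{i\alpha}g(e^{-i\alpha}u)$, so $\tilde U=e^{i\alpha}U$, $\tilde W=e^{i\alpha}W$, $\tilde p(z)=e^{i\alpha}p(e^{-i\alpha}z)$ and $\Omega(\tilde a)=e^{i\alpha}\Omega(a)$. If $\tilde a_k=\overline{a_k}$, then $\tilde g(u)=\overline{g(\bar u)}$, the sets $\tilde U,\tilde W$ are the mirror images of $U,W$ in the real axis, $\tilde p(z)=\overline{p(\bar z)}$, and $\Omega(\bar a)$ is the mirror image of $\Omega(a)$. Composing the two cases gives the general one.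

\emph{Necessity.} Let $\varphi$ be a conformal automorphism of $\mathbb D$ with $\varphi(\Omega(a))=\Omega(\tilde a)$. Then $\chi=\tilde p\circ\varphi\circ p^{-1}$ maps $U$ conformally onto $\tilde U$ and $W$ onto $\tilde W$, hence $\overline W$ onto the closure of $\tilde W$ and $\partial W$ onto $\partial\tilde W$. By Lemma~\ref{lem:geometry}(iii), $\tilde g^{-1}\circ\chi\circ g$ is an automorphism of $\mathcal A$, and its modulus tends to $1$ as $|u|\to1$. So it is a rotation:
\[
\chi(g(u))=\tilde g(e^{i\alpha}u),\qquad u\in\mathcal A .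
\]
Thus $\chi$ on $U$ and $w\mapsto\tilde g(e^{i\alpha}g^{-1}(w))$ on $\widehat{\mathbb C}\setminus\overline W$ agree on $U\setminus\overline W$, and together they define a meromorphic function on $\widehat{\mathbb C}$ whose only pole is a simple pole at $\infty$. Such a function is affine, $w\mapsto cw+d$, and so $\tilde g(e^{i\alpha}u)=c\,g(u)+d$. The coefficients of $u$, $u^0$ and $u^{1-k}$ give $c=e^{i\alpha}$, $d=0$ and $\tilde a_ke^{i(1-k)\alpha}=e^{i\alpha}a_k$, that is, $\tilde a_k=e^{ik\alpha}a_k$. If the congruence is $z\mapsto\varphi(\bar z)$, then $\varphi$ maps the mirror image $\Omega(\bar a)$ onto $\Omega(\tilde a)$, and we get $\tilde a_k=e^{ik\alpha}\overline{a_k}$.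

For the sequences \eqref{eq:ak} all $a_k$ are nonzero; comparing moduli and arguments gives the last statement.
\end{proof}

\section{Isospectral families: proof of Theorem~\ref{thm:A}}\label{sec:A}

By Proposition~\ref{prop:Psi}, prescribing the spectrum means prescribing $\Psi$, and $\Psi$ is a uniformly small continuous perturbation of the identity map of the box $X$. The center of the box is therefore attained. The tool is the Schauder--Tychonoff theorem: a continuous map of a nonempty compact convex subset of a locally convex Hausdorff space into itself has a fixed point.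

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\varepsilon$ also satisfy $C_1\varepsilon\le\frac12$. Fix $\theta$ and put $\Phi(x)=(1-E_k(x,\theta))_{k\ge2}$. By Proposition~\ref{prop:Psi}, $\Phi$ is a continuous map of $X$ into $X$, and $X$ is a compact convex subset of $\mathbb R^{\{2,3,\dots\}}$ with the product topology. Let $x=\Phi(x)$. Then $\Psi_k(x,\theta)=1$, that is, $s''_k=(1-\rho^{2k})\varepsilon^2\omega_k^2$ for all $k\ge2$, and $s_n\to0$. By Lemma~\ref{lem:diff}(i) the sequence $\sum_{k>n}(k-n)(1-\rho^{2k})\varepsilon^2\omega_k^2$ has the same two properties, so it equals $s_n$ by Lemma~\ref{lem:diff}(ii). Since $\lambda_n=\rho^{2n}(1-ns_n)$, this is \eqref{eq:spectrum}. The eigenvalues are simple by Proposition~\ref{prop:eigen}, and the statement on congruence is part of Proposition~\ref{prop:congruence}.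

Suppose that the domains for $t,t'\in[0,\pi]$ are congruent. The conditions for $k=3$ and $k=4$ read $3\alpha\equiv0$ and $4\alpha\equiv0$, so $\alpha\equiv0$. The condition for $k=2$ then gives $t'\equiv\pm t$. For the sign $+$ this means $t'=t$; for the sign $-$ it means $t+t'\in\{0,2\pi\}$, and again $t'=t$.
\end{proof}

\section{Uniqueness and continuity: proof of Theorem~\ref{thm:B}}\label{sec:B}

The fixed point theorem just used gives neither uniqueness nor continuous dependence on $\theta$. For these we show that $E=(E_k)$ has a small Lipschitz constant in $x$ for the supremum metric, by differentiating the estimates of Sections~\ref{sec:pencil} and~\ref{sec:eigen} along a segment in $X$.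

\begin{lemma}\label{lem:lip}
There is $C_2=C_2(q,\rho)$ such that for $x,x'\in X$, $\theta\in\mathbb T^\infty$ and $h=\sup_k|x_k-x'_k|$,
\[
\sup_k|E_k(x,\theta)-E_k(x',\theta)|\le C_2\,\varepsilon h .
\]
\end{lemma}

\begin{proof}
Let $x(t)=x+t(x'-x)$, $0\le t\le1$; a dot denotes $d/dt$.

\emph{Step 1: the matrix $K$.} From \eqref{eq:ak}, $|\dot a_k|=\varepsilon\omega_k|\dot x_k|/(2\sqrt{x_k(t)})\le\varepsilon h\,\omega_k$; this is where the lower bound $x_k\ge\frac12$ is used quantitatively. By \eqref{eq:conv} and the bound for $B^{l-1}$ in the proof of Lemma~\ref{lem:grunsky}, the coefficient of $s^nt^k$ in the derivative $\dot BB^{l-1}$ of $B^l/l$ is at most $\varepsilon h(32\varepsilon)^{l-1}\omega_{n+k}$. Summing over $l\ge2$, with $32\varepsilon\le\frac12$,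
\begin{equation}\label{eq:bdot}
|\dot b_{nk}-\dot a_{n+k}|\le64\,\varepsilon^2h\,\omega_{n+k},\qquad|\dot b_{nk}|\le2\varepsilon h\,\omega_{n+k}.
\end{equation}
So the matrix $\dot K$ of the derivatives of the entries has a fixed square summable majorant. By dominated convergence it is continuous in the Hilbert--Schmidt norm, and $K(t)=K(0)+\int_0^t\dot K$. Thus $K$ is $C^1$ in norm, and as in \eqref{eq:K},
\begin{equation}\label{eq:Kdot}
\|\dot Ke_n\|^2\le C\varepsilon^2h^2n\,\omega_n^2,\qquad\|\dot K\|\le C\varepsilon h .
\end{equation}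

\emph{Step 2: $\lambda_n$ is $C^1$.} The family $A(t)=N^{-1}M$ is $C^1$ in norm, and $A=N^{-1/2}(N^{-1/2}MN^{-1/2})N^{1/2}$. Fix $n$ and $t_0$, and let $\Sigma$ be a small circle about $\lambda_n(t_0)$ that separates it from the rest of the spectrum. The eigenvalues are continuous in $t$, so for $t$ near $t_0$ the circle $\Sigma$ separates $\lambda=\lambda_n(t)$ from the rest of the spectrum. The Riesz projection $P(t)=\frac1{2\pi i}\oint_\Sigma(z-A(t))^{-1}dz$ is $C^1$ in $t$, and by the similarity above its range is the kernel of $M-\lambda N$. If $\xi_0\ne0$ lies in the range of $P(t_0)$, then $\xi(t)=P(t)\xi_0$ is a $C^1$ solution of $(M-\lambda N)\xi=0$, nonzero near $t_0$, and $\lambda=\langle M\xi,\xi\rangle/\langle N\xi,\xi\rangle$ is $C^1$.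

\emph{Step 3: a formula for $\dot\delta_n$.} Put $Q_\lambda=I-\lambda D^2$ and $\eta=D\xi$. Differentiate $\langle(M-\lambda N)\xi,\xi\rangle=0$. The terms with $\dot\xi$ vanish because $M-\lambda N$ is self-adjoint and annihilates $\xi$. Since $\dot M-\lambda\dot N=-D(\dot K^*Q_\lambda K+K^*Q_\lambda\dot K)D$, we get
\[
\dot\lambda\,\langle N\xi,\xi\rangle=-\Pi,\qquad\Pi=2\operatorname{Re}\langle Q_\lambda K\eta,\dot K\eta\rangle .
\]
Both sides are quadratic in $\xi$, so at each $t$ we may normalize $\eta=e_n+\zeta$ as in \eqref{eq:zeta}. Now $\lambda\langle N\xi,\xi\rangle=\langle M\xi,\xi\rangle=\|\eta\|^2-\|K\eta\|^2$ and $\dot\delta_n=-\rho^{-2n}\dot\lambda=-(1-\delta_n)\dot\lambda/\lambda$. Hence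
\[
\dot\delta_n=(1+\nu)\,\Pi,\qquad1+\nu=\frac{1-\delta_n}{\|\eta\|^2-\|K\eta\|^2}.
\]
We have $\|\eta\|^2=1+\|\zeta\|^2$ with $\|\zeta\|\le2\gamma^{-1}\kappa^2\le1$. So the denominator is at least $1-\kappa^2\ge\frac34$ and differs from $1$ by at most $\|\zeta\|^2+2\kappa^2\le C\kappa^2$. With $|\delta_n|\le2\kappa^2$ this gives $|\nu|\le C\kappa^2$.

\emph{Step 4: the main term.} By \eqref{eq:zeta},
\[
\|K\zeta\|\le2\gamma^{-1}\kappa^2\|Ke_n\|\le\|Ke_n\|,\qquad\|K\eta\|\le2\|Ke_n\|,\qquad\|\dot K\zeta\|\le C\kappa\|\dot K\|\,\|Ke_n\| .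
\]
Put $\Pi_0=2\operatorname{Re}\langle Q_{\rho^{2n}}Ke_n,\dot Ke_n\rangle$. We pass from $(1+\nu)\Pi$ to $\Pi_0$ in three moves, using $\|Q_\lambda\|\le1$. Dropping $\nu$ costs at most $C\kappa^2\|K\eta\|(\|\dot Ke_n\|+\|\dot K\zeta\|)$. Replacing $\eta$ by $e_n$ costs at most $2\|K\zeta\|\,\|\dot Ke_n\|+2\|K\eta\|\,\|\dot K\zeta\|$. Replacing $\lambda$ by $\rho^{2n}$ costs at most $4\kappa^2\|Ke_n\|\,\|\dot Ke_n\|$. By \eqref{eq:K} and \eqref{eq:Kdot},
\[
|\dot\delta_n-\Pi_0|\le C\kappa^2\|Ke_n\|\,\|\dot Ke_n\|+C\kappa\|\dot K\|\,\|Ke_n\|^2\le C\varepsilon^4h\,n\,\omega_n^2 .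
\]

\emph{Step 5: conclusion.} In coordinates, $\Pi_0/n=\sum_mm(1-\rho^{2(n+m)})\frac d{dt}|b_{mn}|^2$, while the derivative of the sum in \eqref{eq:s} is the same expression with $a_{n+m}$ in place of $b_{mn}$. With $b=b_{mn}$ and $a=a_{n+m}$, \eqref{eq:b} and \eqref{eq:bdot} give
\[
\Big|\frac d{dt}\big(|b|^2-|a|^2\big)\Big|=2\big|\operatorname{Re}\big((\dot b-\dot a)\bar b+\dot a\,\overline{(b-a)}\big)\big|\le C\varepsilon^3h\,\omega_{n+m}^2\le C\varepsilon^3h\,\omega_n^2q^{2m}.
\]
Therefore $|\dot r_n|\le C\varepsilon^3h\,\omega_n^2$. By \eqref{eq:E} and the inequalities that follow it, $|\dot E_k|\le C_2\varepsilon h$, and we integrate over $[0,1]$.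
\end{proof}

For the boundary curves we need Carath\'eodory's kernel theorem. Let $U_j\ne\mathbb C$ be simply connected domains that contain a fixed disk about $0$. Their \emph{kernel} is the largest domain $U'\ni0$ such that every compact subset of $U'$ lies in $U_j$ for all large $j$. If every subsequence has the same kernel $U\ne\mathbb C$, then the Riemann maps $p_j\colon\mathbb D\to U_j$ with $p_j(0)=0$, $p_j'(0)>0$ converge locally uniformly to the corresponding map $p$ of $U$, and $p_j^{-1}\to p^{-1}$ uniformly on compact subsets of $U$.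

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\varepsilon$ also satisfy $2C_1\varepsilon\le\frac14$ and $C_2\varepsilon<1$. The congruence criterion is Proposition~\ref{prop:congruence}.

\emph{Existence and uniqueness.} By Proposition~\ref{prop:Psi}, $\Omega(x,\theta)$ is isospectral to $\Omega(x^0,\theta^0)$ if and only if
\[
x=x^0+E(x^0,\theta^0)-E(x,\theta).
\]
The right side differs from $x^0$ by at most $2C_1\varepsilon\le\frac14$ in each coordinate, so it lies in $X$; this is the reason for the assumption $x_k^0\in[\frac34,\frac54]$. As a function of $x$ it is a contraction for the supremum metric, by Lemma~\ref{lem:lip}, and $X$ is complete in this metric. So there is exactly one solution $x(\theta)\in X$.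

\emph{Continuity of $x(\theta)$.} The graph of $\theta\mapsto x(\theta)$ is the set where $\Psi(x,\theta)=\Psi(x^0,\theta^0)$, which is closed by Proposition~\ref{prop:Psi}(iii). A map with closed graph into a compact space is continuous.

\emph{Continuity of the boundary curve.} The torus $\mathbb T^\infty$ is metrizable, so let $\theta_j\to\theta$, and mark with the index $j$ the objects built from $(x(\theta_j),\theta_j)$. The coefficients converge and have the summable majorant $2\varepsilon\omega_k$, so $g_j\to g$ uniformly on $|u|\ge1$. We show that $U$ is the kernel of every subsequence of $(U_j)$. If $Y\subset U$ is compact and $|g_j-g|<\operatorname{dist}(Y,\partial U)$ on $|u|=1/\rho$, then the curves $\partial U_j$ and $\partial U$ have the same winding number $1$ about each point of $Y$, so $Y\subset U_j$. Hence every such kernel contains $U$. If one of them contained a point $w_0\notin U$, then $w_0=g(u_0)$ with $|u_0|\ge1/\rho$, and an open disk $Y'$ about $w_0$ would lie in $U_j$ for infinitely many $j$. Choose $u_1$ near $u_0$ with $|u_1|>1/\rho$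 and $g(u_1)\in Y'$. Then $g_j(u_1)\in Y'$ for large $j$, although $g_j(u_1)\notin U_j$, a contradiction. By the kernel theorem $p_j^{-1}\to p^{-1}$ uniformly on a compact neighborhood $Y''\subset U$ of $\Gamma_1$. For large $j$ the points $g_j(e^{i\beta})$ lie in $Y''$, and $p^{-1}$ is uniformly continuous there, so $p_j^{-1}(g_j(e^{i\beta}))\to p^{-1}(g(e^{i\beta}))$ uniformly in $\beta$.

\emph{No $\Omega(x^0,\theta^0)$ is determined by its spectrum.} For $\phi\in\mathbb T^\infty$ put $\iota(\phi)=\phi_2-2\phi_3+\phi_4$. This is additive and vanishes on the sequences $(k\alpha)_k$. Let $\theta=\theta^0+(d,0,0,\dots)$ with $d\not\equiv0$ and $d\not\equiv-2\iota(\theta^0)$. Then $\iota(\theta-\theta^0)\equiv d$ and $\iota(\theta+\theta^0)\equiv d+2\iota(\theta^0)$ are both nonzero, so neither $\theta-\theta^0$ nor $\theta+\theta^0$ has the form $(k\alpha)_k$. Hence $\Omega(x(\theta),\theta)$ is isospectral but not congruent to $\Omega(x^0,\theta^0)$.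
\end{proof}

\begin{remark}
By Lemma~\ref{lem:lip} the map $\Phi$ of Section~\ref{sec:A} is a contraction when $C_2\varepsilon<1$, so the contraction principle can replace the Schauder--Tychonoff theorem there, at the cost of that lemma.
\end{remark}

\section{Hyperbolic disks: proof of Theorem~\ref{thm:C}}\label{sec:C}

Let $\Omega$ be a regular domain and $\sigma_0=\mu(\Omega)=\pi\operatorname{Tr}T_\Omega$. We have to prove $\lambda_1\le\sigma_0/(\pi+\sigma_0)$. Let $f$ be a unit eigenvector for $\lambda_1$ and put
\[
H(z)=|f(z)|^2(1-|z|^2)^2,\qquad\text{so that}\qquad\lambda_1=\int_\Omega H\,d\mu,\qquad\int_{\mathbb D}H\,d\mu=1 .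
\]
Among sets of $\mu$-area $\sigma_0$, the integral of $H$ is largest on a superlevel set of $H$, so we must bound how fast the mass of $H$ can concentrate. The model is the constant $f=\pi^{-1/2}$: the superlevel sets are the disks $|z|<r$, of area $\sigma=\pi r^2/(1-r^2)$, and on the boundary $H=(1-r^2)^2/\pi$ equals
\[
v(\sigma)=\frac\pi{(\pi+\sigma)^2},\qquad\text{with}\qquad\int_0^{\sigma_0}v\,d\sigma=\frac{\sigma_0}{\pi+\sigma_0},\qquad\int_0^\infty v\,d\sigma=1 .
\]
We compare a general $f$ with this model by a differential inequality for the areas of the superlevel sets. It has two ingredients: $\Delta\log H$ does not depend on $f$, and the isoperimetric inequality.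

\subsection*{The isoperimetric inequality}
Let $L$ denote length in the metric $|dz|/(1-|z|^2)$, which has curvature $-4$, and put $J(\sigma)=2\sqrt{\pi\sigma+\sigma^2}$. A Jordan domain $G$ in $\mathbb D$ with smooth boundary and finite area satisfies $L(\partial G)\ge J(\mu(G))$, with equality only for hyperbolic disks (E.~Schmidt; see \cite{osserman}). Superlevel sets may be disconnected or have holes, so we need the following extension.

\begin{lemma}\label{lem:iso}
Let $t>0$ be a regular value of a smooth function $H$ on $\mathbb D$ such that $\{H\ge t\}$ is compact and $G=\{H>t\}$ is nonempty. Then $L(\partial G)\ge J(\mu(G))$, with equality only if $G$ is a hyperbolic disk.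
\end{lemma}

\begin{proof}
The boundary $\{H=t\}$ is a compact one-dimensional manifold, that is, a finite disjoint union of smooth Jordan curves, and $G$ lies on exactly one side of each. So $G$ has finitely many components $G_1,\dots,G_l$, each curve bounds exactly one of them, and $L(\partial G)=\sum_iL(\partial G_i)$. The interior of the outer boundary curve of $G_i$ is a Jordan domain in $\mathbb D$ with area at least $\mu(G_i)$ and boundary length at most $L(\partial G_i)$, strictly if $G_i$ has a hole. As $J$ is increasing, $L(\partial G_i)\ge J(\mu(G_i))$, with equality only if $G_i$ is a hyperbolic disk. Finally $J(\sigma)+J(\sigma')>J(\sigma+\sigma')$ for $\sigma,\sigma'>0$: after squaring and canceling, this says $\sqrt{(\pi\sigma+\sigma^2)(\pi\sigma'+\sigma'^2)}>\sigma\sigma'$. So equality also forces $l=1$.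
\end{proof}

\subsection*{The distribution function}
The sub-mean value inequality on the Euclidean disk $Y_z$ with center $z$ and radius $(1-|z|)/2$ gives $H(z)\le\frac{16}\pi\int_{Y_z}|f|^2\,dA$, which tends to $0$ as $|z|\to1$. So $\{H\ge t\}$ is compact for $t>0$, and $H$ is not constant. The zero set of a real-analytic function on $\mathbb D$ that does not vanish identically is a null set; applied to $H-t$ and $|\nabla H|^2$, this shows that all level sets and the critical set of $H$ are null.

Let $t_{\max}=\max H$ and $m(t)=\mu(\{H>t\})$ for $0<t\le t_{\max}$. Then $m$ is finite; it is continuous because level sets are null; it is strictly decreasing because $\{t_1<H<t_2\}$ is a nonempty open set for $0<t_1<t_2\le t_{\max}$; and $m(t_{\max})=0$, $m(0^+)=\mu(\{f\ne0\})=\mu(\mathbb D)=\infty$. Let $H^*\colon[0,\infty)\to(0,t_{\max}]$ be the inverse function of $m$. Writing $H=\int_0^H dt$ and using Fubini's theorem twice, we have for $\sigma>0$ and $t=H^*(\sigma)$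
\begin{equation}\label{eq:layer}
\int_{\{H>t\}}H\,d\mu=t\,m(t)+\int_t^{t_{\max}}m(t')\,dt'=\int_0^\sigma H^*\,d\sigma' ;
\end{equation}
the last two terms are both the area of the region under the graph of $H^*$ over $[0,\sigma]$. Letting $\sigma\to\infty$ gives $\int_0^\infty H^*=1$.

\begin{lemma}\label{lem:mono}
The function $t\mapsto t(\pi+m(t))^2$ is nonincreasing on $(0,t_{\max}]$. If it is constant on an interval, then $\{H>t\}$ is a hyperbolic disk for almost every $t$ in that interval.
\end{lemma}

\begin{proof}
The coarea formula states that $\int h|\nabla H|\,dA=\int_{\mathbb R}\big(\int_{\{H=t\}}h\,d\mathcal H^1\big)dt$ for Borel $h\ge0$, where $\mathcal H^1$ is Euclidean arc length measure. Take $h=(1-|z|^2)^{-2}|\nabla H|^{-1}$ on $\{t_1<H\le t_2,\ \nabla H\ne0\}$ and $h=0$ elsewhere. As the critical set is null, the left side is $m(t_1)-m(t_2)$. So $m$ is locally absolutely continuous on $(0,t_{\max}]$, and, almost every $t$ being a regular value by Sard's theorem,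
\[
-m'(t)=\int_{\{H=t\}}\frac{d\mathcal H^1}{(1-|z|^2)^2\,|\nabla H|}\qquad\text{for a.e. }t .
\]
Let $t<t_{\max}$ be a regular value at which this holds. On $\{H\ge t\}$ the function $f$ has no zeros, so $\log|f|^2$ is harmonic there. Since $\partial_z\partial_{\bar z}\log(1-z\bar z)=-(1-|z|^2)^{-2}$ and $\Delta=4\partial_z\partial_{\bar z}$, we get $\Delta\log H=-8(1-|z|^2)^{-2}$. The outer unit normal of $\{H>t\}$ is $-\nabla H/|\nabla H|$, so the divergence theorem for $\nabla\log H=\nabla H/H$ gives $\int_{\{H=t\}}|\nabla H|\,d\mathcal H^1=8t\,m(t)$. By Lemma~\ref{lem:iso} and the Cauchy--Schwarz inequality,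
\begin{equation}\label{eq:chain}
4\pi m+4m^2\le\Big(\int_{\{H=t\}}\frac{d\mathcal H^1}{1-|z|^2}\Big)^2\le(-m')\cdot8t\,m .
\end{equation}
Dividing by $4m>0$ we find $\pi+m+2tm'\le0$, so $\frac d{dt}\big(t(\pi+m)^2\big)=(\pi+m)(\pi+m+2tm')\le0$ almost everywhere, and absolute continuity gives the first claim. On an interval of constancy the derivative vanishes, so for almost every $t$ both ends of \eqref{eq:chain} agree and equality holds in Lemma~\ref{lem:iso}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{The inequality.} Put $t_0=H^*(\sigma_0)$ and $G=\{H>t_0\}$. Then $\mu(G)=\sigma_0=\mu(\Omega)<\infty$, so $\mu(G\setminus\Omega)=\mu(\Omega\setminus G)$ and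
\begin{equation}\label{eq:bathtub}
\int_GH\,d\mu-\int_\Omega H\,d\mu=\int_{G\setminus\Omega}(H-t_0)\,d\mu+\int_{\Omega\setminus G}(t_0-H)\,d\mu\ge0 .
\end{equation}
With \eqref{eq:layer}, $\lambda_1\le I^*:=\int_0^{\sigma_0}H^*$. Let $I=\int_0^{\sigma_0}v=\sigma_0/(\pi+\sigma_0)$. Substituting $t=H^*(\sigma)$, which is decreasing in $\sigma$, into Lemma~\ref{lem:mono}, we see that $w=H^*/v=H^*(\sigma)(\pi+\sigma)^2/\pi$ is nondecreasing. Since $H^*$ and $v$ both have integral $1$ over $[0,\infty)$,
\begin{equation}\label{eq:compare}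
I^*=\int_0^{\sigma_0}wv\le w(\sigma_0)\,I,\qquad1-I^*=\int_{\sigma_0}^\infty wv\ge w(\sigma_0)(1-I).
\end{equation}
Hence $I^*(1-I)\le w(\sigma_0)I(1-I)\le I(1-I^*)$, that is, $I^*\le I$. This proves $\lambda_1\le\sigma_0/(\pi+\sigma_0)=\operatorname{Tr}T_\Omega/(1+\operatorname{Tr}T_\Omega)$.

\emph{Equality forces a disk.} Suppose $\lambda_1=I$. Then both integrals on the right of \eqref{eq:bathtub} vanish, and since $\{H=t_0\}$ is null, $\Omega$ and $G$ differ by a null set. Also $I^*=I$, so the chain after \eqref{eq:compare} consists of equalities and $I^*=w(\sigma_0)I$. Thus the continuous function $w$ equals $w(\sigma_0)$ on $[0,\sigma_0]$, which means that $t(\pi+m)^2$ is constant on $[t_0,t_{\max}]$. The value $t_0$ itself need not be regular, so we approximate. By Lemma~\ref{lem:mono} there are $t_j\downarrow t_0$ such that $\{H>t_j\}=B(c_j,r_j)$, the ball with center $c_j$ and radius $r_j$ for the hyperbolic distance $d$. These balls increase to $G$. For $j\le k$ we have $d(c_j,c_k)\le r_k-r_j$: on a geodesic ray from $c_k$ through $c_j$, the points beyond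 $c_j$ at distance $\tau<r_j$ from it lie in $B(c_k,r_k)$, so $d(c_j,c_k)+\tau<r_k$. The radii increase and are bounded because $\overline G$ is compact in $\mathbb D$, so $r_j\uparrow r<\infty$; the centers form a Cauchy sequence, $c_j\to c$, with $d(c,c_j)\le r-r_j$. By the triangle inequality $B(c_j,r_j)\subset B(c,r)$, and if $d(z,c)<r$, then $d(z,c_j)\le d(z,c)+r-r_j<r_j$ for large $j$. So $G=B(c,r)$. The regular domains $\Omega$ and $G$ differ by a null set, hence $\Omega=G$ by Section~\ref{sec:problem}. This is the only use of the condition that $\Omega$ be the interior of its closure; without it a punctured disk would also give equality.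

\emph{Disks give equality and are determined.} For $\{|z|<r\}$, \eqref{eq:disk} gives $\operatorname{Tr}T_\Omega=r^2/(1-r^2)$ and $\lambda_1=r^2=\operatorname{Tr}T_\Omega/(1+\operatorname{Tr}T_\Omega)$. Congruent domains are isospectral, so equality holds for every hyperbolic disk. A regular domain isospectral to a hyperbolic disk has the same $\lambda_1$ and the same trace, so it attains equality and is itself a hyperbolic disk. Both disks are congruent to $\{|z|<r\}$ with $r^2=\lambda_1$, hence to each other.
\end{proof}

\begin{thebibliography}{9}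

\bibitem{osserman}
R.~Osserman, Bull. AMS \textbf{84} (1978).

\bibitem{restriction}
\emph{Restriction operators, balayage and doubly orthogonal systems of analytic functions},
\texttt{https://people.kth.se/\textasciitilde gbjorn/restriction.pdf}.

\end{thebibliography}
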